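# Reading a choice function off a basis of a subgroup of a free group

## 1. Two letters that a subgroup cannot tell apart

Take three letters $x,y,a$, the free group $F=F(x,y,a)$, and the subgroup
$$H=\langle\, xax^{-1},\ yay^{-1},\ xy^{-1}\,\rangle .$$
Write $p=xax^{-1}$ and $t=xy^{-1}$. Since
$$t^{-1}pt=yx^{-1}\cdot xax^{-1}\cdot xy^{-1}=yay^{-1},$$
already $p$ and $t$ generate $H$. They do so freely. Indeed, the endomorphism $x\mapsto x,\ y\mapsto xy^{-1},\ a\mapsto xax^{-1}$ of $F$ is an automorphism, with inverse $x\mapsto x,\ y\mapsto y^{-1}x,\ a\mapsto x^{-1}ax$. (Check on $y$: the second map sends $xy^{-1}$ to $x\cdot x^{-1}y=y$, and the first sends $y^{-1}x$ to $yx^{-1}\cdot x=y$.) So $\{x,t,p\}$ is a basis of $F$, and $\{p,t\}$ is a basis of $H$.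

Now let $\sigma$ be the automorphism of $F$ that exchanges $x$ and $y$ and fixes $a$. It maps $H$ onto itself, because it permutes the three generators up to inversion. The subgroup treats $x$ and $y$ alike. The basis $\{xax^{-1},xy^{-1}\}$ does not: $\sigma$ sends it to $\{yay^{-1},yx^{-1}\}$. Is there a more even-handed basis?

**Observation.** No basis $B$ of $H$ satisfies $\sigma(B^{\pm1})=B^{\pm1}$.

To see this, look first at the fixed elements of $\sigma$. It acts on a reduced word letter by letter, so a fixed element has no letter $x^{\pm1}$ or $y^{\pm1}$, that is, it lies in $\langle a\rangle$. And $\langle a\rangle\cap H=1$: in the basis $\{x,t,p\}$ we have $a^k=x^{-1}p^kx$, which for $k\ne0$ is a reduced word using $x$, while elements of $H$ are reduced words in $p,t$ alone. So $\sigma$ fixes no element of $H$ except $1$.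

Next, abelianize. In $H^{\mathrm{ab}}\cong\mathbb Z^2$, with basis the images of $p$ and $t$, the map $\sigma$ fixes the image of $p$ (as $\sigma(p)=t^{-1}pt$) and negates the image of $t$ (as $\sigma(t)=t^{-1}$). In particular $\sigma$ acts as the identity modulo $2$. Let $B$ be a basis of $H$ with $\sigma(B^{\pm1})=B^{\pm1}$. Its elements map to a basis of $\mathbb Z^2$, so $B$ has two elements and they are distinct modulo $2$. If $\sigma(b)=b'^{\pm1}$ with $b,b'\in B$, then $b\equiv b'$ modulo $2$, so $b=b'$. Thus $\sigma(b)\in\{b,b^{-1}\}$ for both $b\in B$. If both were inverted, $\sigma$ would be $-1$ on $\mathbb Z^2$, but it fixes the image of $p$. So $\sigma(b)=b$ for some $b\in B$, which makes $b=1$: a contradiction.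

So every basis of $H$ breaks the tie between $x$ and $y$. For one two-element set this has no logical weight, since nobody needs an axiom to pick one of two letters. But suppose we have a huge family of sets $X_i$, form one subgroup $H$ of one free group out of all of them, and are handed one basis of $H$. If a basis breaks ties in a way that can be *read off by a rule*, then that single basis picks an element from every $X_i$ at once. That would be a choice function.

The question, asked in "Logic, Induction and Sets" (https://github.com/ThomasEdwardForster/thomasedwardforster.github.io), is this. We work in $\mathsf{ZF}$, without the axiom of choice. Consider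

* *Zorn's lemma*: every poset in which every chain has an upper bound has a maximal element;
* *(ix)* (Nielsen–Schreier): every subgroup of a free group is free.

It is known that Zorn's lemma implies (ix). Does (ix) imply Zorn's lemma over $\mathsf{ZF}$? We shall prove that it does.

## 2. Free groups without choice

A choice function for a family $(X_i)_{i\in I}$ of nonempty sets is a function $f$ with $f(i)\in X_i$ for all $i\in I$. The axiom of choice (AC) says that every such family has one. Over $\mathsf{ZF}$, AC implies Zorn's lemma; see Jech, *The Axiom of Choice*, Theorem 2.1. So our target is AC.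

The set $F(Y)$ consists of the reduced words over $Y^{\pm1}$, that is, the finite words with no two adjacent mutually inverse letters. One multiplies by concatenating and cancelling. Every map from $Y$ to a group $G$ extends uniquely to a homomorphism $F(Y)\to G$. A subset $B$ of a group $G$ is a *basis* if every element of $G$ is the value of exactly one reduced word over $B^{\pm1}$, equivalently if the homomorphism $F(B)\to G$ is an isomorphism. A group is *free* if it has a basis. Automorphisms carry bases to bases. A subset $B'$ of a basis is a basis of $\langle B'\rangle$, since uniqueness of reduced words is inherited. For $c\in Y$, the *exponent sum* of $c$ is the homomorphism $F(Y)\to\mathbb Z$ with $c\mapsto1$ and all other generators $\mapsto0$. All of this concerns finite words and explicit recursions, and none of it uses choice.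

We shall have a free subgroup $K\le F(Y)$ with a basis $B$, and so two kinds of words: words over $Y^{\pm1}$ and words over $B^{\pm1}$. A letter of the second kind is itself an element of $F(Y)$. In Section 1, $p$ is a word of length $1$ over $\{p,t\}^{\pm1}$ and of length $3$ over $Y^{\pm1}$.

We need two facts about conjugation. The first is about the letter $a$.

**(F1)** *Let $a\in Y$. The centralizer of $a$ in $F(Y)$ is $\langle a\rangle$, which is infinite. If $r$ is conjugate to $a$ in $F(Y)$, there is exactly one $g\in F(Y)$ with $r=gag^{-1}$ whose reduced word does not end in $a^{\pm1}$.*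

*Proof.* Stripping the letters $a^{\pm1}$ from the end, write any $g$ as $g=g'a^k$ where the reduced word of $g'$ does not end in $a^{\pm1}$. If $g$ commutes with $a$, so does $g'$. Now the word $g'\,a\,g'^{-1}$ is reduced: no cancellation occurs on either side of the middle $a$. It has length $2|g'|+1$ and represents $g'ag'^{-1}=a$, so $|g'|=0$ and $g=a^k$. That $a$ has infinite order is clear, since the words $aa\cdots a$ are reduced.

Now let $r=gag^{-1}$. If also $r=kak^{-1}$, then $k^{-1}g$ commutes with $a$, so $k^{-1}g\in\langle a\rangle$. Conversely every element of $g\langle a\rangle$ conjugates $a$ to $r$. So the possible conjugators form the coset $g\langle a\rangle=g'\langle a\rangle$, with $g'$ not ending in $a^{\pm1}$. For $k\ne0$ the word $g'a^k$ is reduced and ends in $a^{\pm1}$. Hence $g'$ is the only element of the coset that does not end in $a^{\pm1}$. $\square$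

For instance, $r=xax^{-1}$ has conjugators $x,xa,xa^{-1},xa^2,\dots$, and the distinguished one is $x$.

**Definition.** A nonempty reduced word is *cyclically reduced* if its first letter is not the inverse of its last letter. A *rotation* of a word $uv$ is the word $vu$.

For instance, $ptp$ is cyclically reduced, with rotations $ptp$, $tpp$, $ppt$, while $t^{-1}pt$ is not cyclically reduced. Rotations of cyclically reduced words are cyclically reduced, since the condition says that no two cyclically adjacent letters cancel.

**(F2)** *In $F(B)$, every conjugacy class other than $\{1\}$ contains an element represented by a cyclically reduced word. Two cyclically reduced words representing conjugate elements are rotations of each other.*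

*Proof.* For existence, take an element of minimal length in the class. Its word is nonempty. If its first letter $\varepsilon$ were the inverse of its last, the word would be $\varepsilon w\varepsilon^{-1}$, and the conjugate $w$ would be shorter.

For the second claim let $u,v$ be cyclically reduced and $v=gug^{-1}$. We induct on $|g|$. If $|g|=0$ then $u=v$. Otherwise write $g=g'\varepsilon$ with last letter $\varepsilon$. If $u=\varepsilon^{-1}u_1$, then $\varepsilon u\varepsilon^{-1}$ is represented by the rotation $u_1\varepsilon^{-1}$ of $u$. If $u=u_1\varepsilon$, then it is represented by the rotation $\varepsilon u_1$. In both cases call the rotation $u'$. It is cyclically reduced and $v=g'u'g'^{-1}$, so by induction $v$ is a rotation of $u'$, hence of $u$. In the remaining case $u$ neither starts with $\varepsilon^{-1}$ nor ends with $\varepsilon$, so the word $g\,u\,g^{-1}$ is reduced. It is therefore the word $v$. Its last letter is the inverse of its first letter, which contradicts that $v$ is cyclically reduced. $\square$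

## 3. The groups $H\le N$ of a family, and the theorems

Let $\mathcal X=(X_i)_{i\in I}$ be a family of nonempty sets. We may assume them pairwise disjoint: replace $X_i$ by $X_i\times\{i\}$, and turn a choice function for the new family into one for the old by dropping the second coordinate. Take distinct new symbols $a_i$ and put
$$Y=\bigsqcup_{i\in I}X_i\ \sqcup\ \{a_i:i\in I\},\qquad F=F(Y),$$
$$H=\langle\, xa_ix^{-1},\ xy^{-1}\ :\ i\in I,\ x,y\in X_i\,\rangle\le F,$$
$$N=\ker q,\qquad q:F\to F(\{s_i:i\in I\}),\quad q(x)=s_i\ (x\in X_i),\quad q(a_i)=1 .$$
Since $q$ kills each listed generator of $H$, we have $H\le N$. Section 1 was the case of a single set $X=\{x,y\}$.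

**Theorem 1 ($\mathsf{ZF}$).** *If some subgroup $K$ with $H\le K\le N$ is free, then $\mathcal X$ has a choice function. Consequently (ix) implies AC, hence Zorn's lemma.*

**Theorem 2 ($\mathsf{ZF}$).** *For every family $\mathcal X$ as above, the following are equivalent: (1) $\mathcal X$ has a choice function; (2) $H$ is free; (3) $N$ is free. Hence each of the following is equivalent to Zorn's lemma over $\mathsf{ZF}$:*

* *every subgroup of a free group is free;*
* *every normal subgroup of a free group is free;*
* *the kernel of every homomorphism between free groups is free.*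

*Local form: for a set $S$, if every normal subgroup of the free group on $\{(T,x):x\in T\subseteq S\}\sqcup\{T:\emptyset\ne T\subseteq S\}$ is free, then $S$ can be well-ordered.*

The axiom of foundation is not used.

Both bounds on $K$ matter, as two groups outside the range $H\le K\le N$ show. The group $K=F$ is too large. It is free on $Y$ with no choice at all, and that basis favors no element of any $X_i$. The group $K=\langle xa_ix^{-1}:i\in I,\ x\in X_i\rangle$ lies in $N$ but does not contain $H$ when some $X_i$ has two elements. It too has a basis needing no choice, namely $\{xa_ix^{-1}\}$. Indeed, a nonempty reduced word over these generators, with equal neighbors collected, becomes $x_1a_{i_1}^{k_1}x_1^{-1}\,x_2a_{i_2}^{k_2}x_2^{-1}\cdots$ with $k_j\ne0$ and $x_j\ne x_{j+1}$, and this is reduced and nonempty over $Y^{\pm1}$. (The same collected form shows that $xy^{-1}$ with $x\neq y$ is not in this group, as it contains no letter $a_i^{\pm1}$.)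

## 4. Cyclic words, and a tie they cannot break

Suppose $K$ is free with basis $B$, where $H\le K\le N$. The set $B$ is a bare set, with no order and no indexing by $I$. We need something attached to $i$ that $B$ makes small. The natural candidate is
$$C_i=\{\,h\,xa_ix^{-1}h^{-1}:\ h\in K,\ x\in X_i\,\}.$$
It mentions all $x\in X_i$ even-handedly, and it is a single conjugacy class of $K$, because for $x,y\in X_i$
$$ya_iy^{-1}=(yx^{-1})(xa_ix^{-1})(yx^{-1})^{-1},\qquad yx^{-1}\in H\le K. \tag{1}$$
This is what the generators $xy^{-1}$ are for. If we could single out one element of $C_i$ by a rule, we could hope to read an element of $X_i$ from its reduced word.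

The first thing to try is to take the cyclically reduced representative over $B^{\pm1}$. By (F2) it is unique up to rotation. So $B$ cuts the possibly infinite class $C_i$ down to a finite set, the values of the $\ell$ rotations of one cyclic word. If $\ell=1$ we are done. In Section 1 with the basis $\{p,t\}$, the cyclic word of the class of $xax^{-1}$ is $p$, so the rule selects $p=xax^{-1}$ and reads off $x$.

This stops working as soon as $\ell>1$. Take in Section 1 the basis
$$B=\{b,t\},\qquad b=pt=xay^{-1},\quad t=xy^{-1}$$
(a basis because $p\mapsto pt,\ t\mapsto t$ is an automorphism of $F(p,t)$ with inverse $p\mapsto pt^{-1},\ t\mapsto t$). Now $xax^{-1}=p=bt^{-1}$ is cyclically reduced of length $2$, and its two rotations are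
$$bt^{-1}=xay^{-1}\cdot yx^{-1}=xax^{-1},\qquad t^{-1}b=yx^{-1}\cdot xay^{-1}=yay^{-1}.$$
The finite set we have isolated is $\{xax^{-1},yay^{-1}\}$, and choosing one of its elements is the same as choosing one of $x,y$. Doing this for every $i\in I$ would be a choice function for a family of finite sets, which is the kind of thing we are trying to derive. By itself, a cyclic word has no first letter.

## 5. Integers around the cycle

So far we used only how the cyclic word is spelled in $B$. But each of its letters is also an element of $F(Y)$, and can be compared with $a$ there. In the example, set $\beta_0=b$ and $\beta_1=t^{-1}$. The two rotations are $g_0ag_0^{-1}$ and $g_1ag_1^{-1}$ with $g_0=x$, $g_1=y$, and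
$$\beta_0=x\,a^{1}\,y^{-1}=g_0a^{1}g_1^{-1},\qquad \beta_1=y\,a^{0}\,x^{-1}=g_1a^{0}g_0^{-1}.$$
Each letter carries an integer, here $m_0=1$ and $m_1=0$. Going once around the cycle the powers of $a$ multiply up to the single $a$ in $xax^{-1}$, so the integers sum to $1$. We shall see that this always happens. What breaks the tie is that a cyclic sequence of integers *with sum $1$* has a canonical starting point.

**Definition.** Let $\ell\ge1$ and let $(m_j)_{j\in\mathbb Z}$ be integers with $m_{j+\ell}=m_j$. Call $j$ *good* if $m_j+m_{j+1}+\dots+m_{n-1}>0$ for all $n>j$.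

For the period $(1,0)$, starting at $0$ the partial sums are $1,1,2,2,\dots$, so $0$ is good; starting at $1$ the first partial sum is $0$, so $1$ is not good. For the period $(1,1,-1)$, starting at $0$ gives $1,2,1,2,3,2,\dots$, which is good; starting at $1$ gives $1,0$, and starting at $2$ gives $-1$, so neither is good. Here "take the largest $m_j$" would leave a tie, and goodness does not. The sum $1$ is essential: for the period $(1,1)$ every index is good.

**(F3) (cycle lemma)** *Let $(m_j)_{j\in\mathbb Z}$ be integers with $m_{j+\ell}=m_j$ and $m_0+\dots+m_{\ell-1}=1$. Then the good integers form exactly one residue class modulo $\ell$.*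

*Proof.* Let $S:\mathbb Z\to\mathbb Z$ be given by $S_0=0$ and $S_{n+1}-S_n=m_n$. Over one period $S$ gains $1$, that is, $S_{n+\ell}=S_n+1$. Hence $S_n\to+\infty$ as $n\to+\infty$ and $S_n\to-\infty$ as $n\to-\infty$. The sum in the definition is $S_n-S_j$, so $j$ is good if and only if $S_n>S_j$ for all $n>j$.

For $v\in\mathbb Z$ let $n_v=\max\{n:S_n\le v\}$. The set is nonempty and bounded above by the two limits, so $n_v$ exists. For $n>n_v$ we have $S_n>v\ge S_{n_v}$, so $n_v$ is good. Conversely, if $j$ is good, then $S_n>S_j$ for all $n>j$, so $j=\max\{n:S_n\le S_j\}=n_{S_j}$. The good integers are therefore exactly the $n_v$ with $v\in\mathbb Z$. Finally, $S_n\le v+1$ if and only if $S_{n-\ell}\le v$, so $n_{v+1}=n_v+\ell$. Hence the good integers are the numbers $n_0+v\ell$, $v\in\mathbb Z$: one residue class. $\square$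

## 6. A canonical element of the conjugacy class

**Lemma 3 (canonical representative).** *Let $a\in Y$, let $K\le F(Y)$ be free with basis $B$, and let $C$ be a conjugacy class of $K$ all of whose elements are conjugate to $a$ in $F(Y)$. Then there is an element $r^*\in C$ that is explicitly definable from $(Y,a,K,B,C)$.*

"Explicitly definable" means that a fixed formula with parameters $(Y,a,K,B,C)$ is satisfied by exactly one object, and that object is $r^*$. So the lemma can be applied to a whole family of inputs at once without any choice.

**Step 1: the cyclic word.** The purpose is to set up the finite set of candidates. Since $a\ne1$, the class $C$ does not contain $1$. By (F2), applied in $K\cong F(B)$, the set $W$ of cyclically reduced words over $B^{\pm1}$ that represent elements of $C$ is nonempty, and any two members of $W$ are rotations of each other. Let $\beta=\beta_0\beta_1\cdots\beta_{\ell-1}\in W$. Extend the indexing to $\mathbb Z$ by $\beta_{j+\ell}=\beta_j$ and put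
$$r_j=\beta_j\beta_{j+1}\cdots\beta_{j+\ell-1}\qquad(j\in\mathbb Z).$$
Then $r_{j+\ell}=r_j$. Moreover $r_j\beta_j=r_j\beta_{j+\ell}=\beta_jr_{j+1}$, that is,
$$r_{j+1}=\beta_j^{-1}r_j\beta_j. \tag{2}$$
As $r_0\in C$ and $\beta_j\in K$, all $r_j$ lie in $C$.

**Step 2: the integers.** The purpose is to attach $m_j$ to the letter $\beta_j$. Each $r_j$ is conjugate to $a$ in $F(Y)$, so by (F1) there is a unique $g_j\in F(Y)$, with reduced word not ending in $a^{\pm1}$, such that $r_j=g_jag_j^{-1}$. By uniqueness $g_{j+\ell}=g_j$. From (2),
$$(\beta_j^{-1}g_j)\,a\,(\beta_j^{-1}g_j)^{-1}=\beta_j^{-1}r_j\beta_j=r_{j+1}=g_{j+1}ag_{j+1}^{-1},$$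
so $g_{j+1}^{-1}\beta_j^{-1}g_j$ commutes with $a$ and by (F1) lies in $\langle a\rangle$. Writing it as $a^{-m_j}$ and solving for $\beta_j$, we get a unique $m_j\in\mathbb Z$ with
$$\beta_j=g_j\,a^{m_j}\,g_{j+1}^{-1}. \tag{3}$$
It is unique because $a$ has infinite order. Since $\beta_j$, $g_j$ and $g_{j+1}$ have period $\ell$ in $j$, also $m_{j+\ell}=m_j$.

**Step 3: the sum is $1$.** The purpose is to meet the hypothesis of (F3). Multiply (3) over $j=0,\dots,\ell-1$. The inner factors $g_{j+1}^{-1}g_{j+1}$ cancel and $g_\ell=g_0$, so
$$g_0ag_0^{-1}=r_0=\beta_0\cdots\beta_{\ell-1}=g_0\,a^{m_0+\dots+m_{\ell-1}}\,g_0^{-1}.$$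
As $a$ has infinite order, $m_0+\dots+m_{\ell-1}=1$.

**Step 4: definition of $r^*$.** By (F3) the good indices form one residue class modulo $\ell$. Since $r_j$ depends only on $j$ modulo $\ell$, all good $j$ give the same $r_j$. Let $r^*$ be this element of $C$.

**Step 5: independence of $\beta$.** The purpose is to check that nothing was chosen. Let $\beta'\in W$ be another word. By (F2) it is a rotation, $\beta'_j=\beta_{j+t}$ for some $t$ and all $j$. Each object above was determined by the word, so $r'_j=r_{j+t}$, $g'_j=g_{j+t}$ and $m'_j=m_{j+t}$. Hence $j$ is good for $\beta'$ if and only if $j+t$ is good for $\beta$, and then $r'_j=r_{j+t}=r^*$. So $r^*$ is the unique $r$ such that, for some (equivalently, every) $\beta\in W$, $r=r_j$ for a good index $j$. $\square$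

**Two runs of the construction.** For the basis $\{xay^{-1},xy^{-1}\}$ of Section 4, the integers are $(1,0)$, index $0$ is good, and $r^*=r_0=xax^{-1}$. The tie is broken in favor of $x$.

For a single set $X=\{x,y,z\}$, the group $H$ is generated by $p=xax^{-1}$, $u=yx^{-1}$, $v=zx^{-1}$. These freely generate it: $\{x,yx^{-1},zx^{-1},xax^{-1}\}$ is the image of $\{x,y,z,a\}$ under an automorphism of $F(x,y,z,a)$ with inverse $x\mapsto x$, $y\mapsto yx$, $z\mapsto zx$, $a\mapsto x^{-1}ax$. Take
$$\beta_0=xa^2y^{-1}=p^2u^{-1},\qquad \beta_1=ya^{-1}z^{-1}=up^{-1}v^{-1},\qquad \beta_2=zx^{-1}=v.$$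
This is a basis of $H$: the map $\theta:p\mapsto p^2u^{-1},\ u\mapsto up^{-1}v^{-1},\ v\mapsto v$ has inverse $\psi:p\mapsto puv,\ u\mapsto uvpuv,\ v\mapsto v$. Indeed $\theta(puv)=p^2u^{-1}\cdot up^{-1}v^{-1}\cdot v=p$ and $\theta(uv\cdot puv)=up^{-1}\cdot p=u$, while $\psi(p^2u^{-1})=(puv)^2(puv)^{-1}(uv)^{-1}=p$ and $\psi(up^{-1}v^{-1})=uvpuv\cdot(puv)^{-1}\cdot v^{-1}=u$. The word $\beta_0\beta_1\beta_2$ is cyclically reduced, with $r_0=xax^{-1}$, $r_1=yay^{-1}$, $r_2=zaz^{-1}$, so $g_0,g_1,g_2=x,y,z$, and the integers are $(2,-1,0)$ with sum $1$. Only index $0$ (modulo $3$) is good, so $r^*=xax^{-1}$.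

The lemma also explains the Observation of Section 1. The construction uses $B$ only through $B^{\pm1}$. If $\sigma(B^{\pm1})=B^{\pm1}$, then $\sigma$ would preserve all the data $(Y,a,H,B^{\pm1},C)$, with $C$ the class of $xax^{-1}$ and $yay^{-1}$, so $\sigma(r^*)=r^*\in\langle a\rangle\cap H=1$, which is absurd.

## 7. From canonical elements to a choice function: proof of Theorem 1

Let $H\le K\le N$ with $K$ free, and fix one basis $B$ of $K$. This is the only choice in the proof, a single one.

**Step 1: canonical elements for all $i$ at once.** The purpose is to apply Lemma 3 uniformly. Let $C_i$ be as in Section 4. It is nonempty because $X_i$ is, it is contained in $K$ because $xa_ix^{-1}\in H\le K$, and by (1) it is a single conjugacy class of $K$. Each element $h\,xa_ix^{-1}h^{-1}=(hx)a_i(hx)^{-1}$ is conjugate to $a_i$ in $F(Y)$. So Lemma 3 applies to $(Y,a_i,K,B,C_i)$ for all $i\in I$ simultaneously, and gives a function $i\mapsto r_i^*\in C_i$.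

**Step 2: $r_i^*$ mentions $X_i$.** The purpose is to make sure that there is a letter to read. We know $r_i^*=(hx)a_i(hx)^{-1}$ with $h\in K$ and $x\in X_i$, but $h$ might cancel the $x$; with $h=x^{-1}$ we would get $a_i$, which says nothing about $X_i$. The bound $K\le N$ forbids this.

**Claim.** *The reduced word of $r_i^*$ over $Y^{\pm1}$ contains a letter from $X_i^{\pm1}$.*

*Proof.* Suppose not. Let $\varphi:F(Y)\to F(s,c)$ be given by $x\mapsto s$ for $x\in X_i$, by $a_i\mapsto c$, and by sending all other generators to $1$. Since no letter of $r_i^*$ is in $X_i^{\pm1}$, we have $\varphi(r_i^*)=c^k$ for some $k\in\mathbb Z$. Write $r_i^*=(hx)a_i(hx)^{-1}$ with $h\in K$, $x\in X_i$, and put $u=\varphi(hx)=\varphi(h)s$. Then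
$$ucu^{-1}=\varphi(r_i^*)=c^k .$$
The exponent sum of $c$ is $1$ on the left and $k$ on the right, so $k=1$. Thus $u$ commutes with $c$, and by (F1) in $F(s,c)$ we get $u\in\langle c\rangle$. So the exponent sum of $s$ in $u$ is $0$.

Now compute that exponent sum differently. The map "apply $\varphi$, then take the exponent sum of $s$" is the homomorphism $F(Y)\to\mathbb Z$ sending each letter of $X_i$ to $1$ and all other generators to $0$. The map "apply $q$, then take the exponent sum of $s_i$" is the same homomorphism, since it agrees with the first on generators. As $h\in K\le N=\ker q$, its value at $h$ is $0$. So $\varphi(h)$ has $s$-exponent sum $0$, and $u=\varphi(h)s$ has $s$-exponent sum $1$. This is a contradiction. $\square$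

**Step 3: reading off.** Let $f(i)$ be the element $x\in X_i$ such that the first letter from $X_i^{\pm1}$ in the reduced word of $r_i^*$ is $x$ or $x^{-1}$. By the Claim this is defined for every $i$, and $f$ is a choice function for $\mathcal X$.

**Step 4: the consequence.** Assume (ix). For any family $\mathcal X$ of nonempty sets, made disjoint as in Section 3, $H$ is a subgroup of a free group, hence free, and we may take $K=H$. So $\mathcal X$ has a choice function. As $\mathcal X$ was arbitrary, AC holds, and with it Zorn's lemma. This proves Theorem 1. $\blacksquare$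

Together with the known implication from Zorn's lemma to (ix), statement (ix) is equivalent over $\mathsf{ZF}$ to Zorn's lemma and to AC.

## 8. From a choice function to bases of $H$ and $N$

We turn to Theorem 2. The implications (2)$\Rightarrow$(1) and (3)$\Rightarrow$(1) are Theorem 1 with $K=H$ and $K=N$. For the converses assume (1), and let $i\mapsto x_i\in X_i$ be a choice function. For $x\in X_i\setminus\{x_i\}$ put $z_x=xx_i^{-1}$, and put $z_{x_i}=1$. Then $x=z_xx_i$ for every $x\in X_i$.

**(1)$\Rightarrow$(2).** We find a basis of $F(Y)$ of which a part generates $H$. The endomorphism of $F(Y)$ given, for all $i$, by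
$$x_i\mapsto x_i,\qquad x\mapsto xx_i^{-1}\ (x\in X_i\setminus\{x_i\}),\qquad a_i\mapsto x_ia_ix_i^{-1}$$
is an automorphism: its inverse is $x_i\mapsto x_i$, $x\mapsto xx_i$, $a_i\mapsto x_i^{-1}a_ix_i$, as one sees on generators. Hence the elements $x_i$, the elements $z_x$ with $x\in X_i\setminus\{x_i\}$, and the elements $x_ia_ix_i^{-1}$, for all $i$ together, form a basis of $F(Y)$. For $x,y\in X_i$,
$$xa_ix^{-1}=z_x(x_ia_ix_i^{-1})z_x^{-1},\qquad xy^{-1}=z_xx_i\,x_i^{-1}z_y^{-1}=z_xz_y^{-1}.$$
So the generators of $H$ lie in the subgroup generated by the elements $z_x$ ($x\ne x_i$) and $x_ia_ix_i^{-1}$. Conversely these elements are themselves among the generators of $H$. Thus $H$ is generated by a subset of a basis of $F(Y)$, so it is free, and it is even a free factor of $F(Y)$, with complement generated by the $x_i$.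

**(1)$\Rightarrow$(3).** We write $N$ as the kernel of a projection killing part of a basis, and describe that kernel. The automorphism $x_i\mapsto x_i$, $x\mapsto xx_i^{-1}$ ($x\in X_i\setminus\{x_i\}$), $a_i\mapsto a_i$, with inverse $x_i\mapsto x_i$, $x\mapsto xx_i$, $a_i\mapsto a_i$, shows that $P\sqcup Q$ is a basis of $F(Y)$, where
$$P=\{x_i:i\in I\},\qquad Q=\{a_i:i\in I\}\cup\{z_x:x\in X_i\setminus\{x_i\},\ i\in I\}.$$
We have $q(a_i)=1$ and $q(z_x)=s_is_i^{-1}=1$, while $q$ maps $F(P)$ isomorphically onto $F(\{s_i\})$ by $x_i\mapsto s_i$. So $N$ is the kernel of the projection $\pi:F(P\sqcup Q)\to F(P)$ that fixes $P$ and kills $Q$.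

Let $E$ be the free group on the set $F(P)\times Q$. The group $F(P)$ acts on this set by $w'\cdot(w,t)=(w'w,t)$, hence on $E$ by automorphisms. Recall that in the semidirect product $E\rtimes F(P)$, conjugation of $e\in E$ by $w'\in F(P)$ is the action: $w'ew'^{-1}=w'\cdot e$. Define
$$\Phi:F(P\sqcup Q)\to E\rtimes F(P),\qquad p\mapsto p\ (p\in P),\quad t\mapsto(1,t)\in E\ (t\in Q),$$
$$\Psi:E\rtimes F(P)\to F(P\sqcup Q),\qquad (w,t)\mapsto wtw^{-1},\quad p\mapsto p .$$
Here $\Psi$ is prescribed on the free groups $E$ and $F(P)$ separately. It is well defined on the semidirect product provided $\Psi(w'\cdot e)=w'\Psi(e)w'^{-1}$, and it is enough to check this on the generators $e=(w,t)$ of $E$: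
$$w'(wtw^{-1})w'^{-1}=(w'w)t(w'w)^{-1}=\Psi\big((w'w,t)\big).$$
The composites are the identity on generators: $\Psi\Phi(p)=p$ and $\Psi\Phi(t)=\Psi((1,t))=t$. Also $\Phi\Psi(p)=p$, and $\Phi\Psi((w,t))=\Phi(wtw^{-1})=w(1,t)w^{-1}=w\cdot(1,t)=(w,t)$. So $\Phi$ is an isomorphism. Following $\Phi$ by the projection $E\rtimes F(P)\to F(P)$ gives $p\mapsto p$ and $t\mapsto1$, which is $\pi$. Hence $\Phi$ maps $N=\ker\pi$ onto $E$, and $N$ is free with basis
$$\{\,wtw^{-1}:w\in F(P),\ t\in Q\,\}.$$
This completes the equivalence of (1), (2) and (3).

## 9. Normal subgroups, kernels, and well-ordering one set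

**The three statements.** We close a circle of implications. Zorn's lemma implies (ix), the first bulleted statement of Theorem 2; this is the known direction. Statement (ix) trivially implies that normal subgroups of free groups are free and that kernels of homomorphisms between free groups are free. Finally, each of these two statements makes $N$ free for every family $\mathcal X$, because $N$ is normal in $F(Y)$ and is the kernel of the homomorphism $q:F(Y)\to F(\{s_i:i\in I\})$ between free groups. By (3)$\Rightarrow$(1) every family of nonempty sets then has a choice function. So AC holds, and therefore Zorn's lemma.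

**The local form.** We apply (3)$\Rightarrow$(1) to one family. Given a set $S$, take
$$I=\mathcal P(S)\setminus\{\emptyset\},\qquad X_T=\{(T,x):x\in T\},\qquad a_T=T\qquad(T\in I).$$
The sets $X_T$ are nonempty and pairwise disjoint, and $Y$ is exactly the set $\{(T,x):x\in T\subseteq S\}\sqcup\{T:\emptyset\ne T\subseteq S\}$ of the statement. If every normal subgroup of $F(Y)$ is free, then $N$ is free, so there is a choice function for $(X_T)_{T\in I}$. Its second coordinates give a choice function for the nonempty subsets of $S$. By Zermelo's theorem, $S$ can be well-ordered. This proves Theorem 2. $\blacksquare$
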